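\title{An $L_1$ estimate for differential operators that does not come from convolution with measures}

\begin{abstract}
Let $Q,P_1,\dots,P_m$ be polynomials in $n$ variables. The estimate $\|Q(D)u\|_\infty\le C\sum_j\|P_j(D)u\|_\infty$ holds exactly when $Q=\sum_j h_jP_j$ with Fourier transforms $h_j$ of finite measures, and such a representation also gives the estimate in $L_1$. We show that the $L_1$ estimate does not imply the representation: a counterexample is $Q=\tau-\xi^2$, $P_1=1$, $P_2=(\xi+i)^3(\tau-\xi^2)^2$ on $\mathbb R^2$. The implication holds for all polynomials if and only if $n=1$ or $m=1$. The counterexample rests on an inequality for the Schr\"odinger operator at bounded frequency that holds in $L_1$ and fails in $L_\infty$; its proof uses Strichartz' inequality.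
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $Q,P_1,\dots,P_m$ be polynomials in $n$ variables with complex coefficients, let $D_k=(1/i)\,\partial/\partial x_k$, and let $\|\cdot\|_p$ be the norm of $L_p(\mathbb R^n)$. The \emph{$L_p$ estimate} for $Q,P_1,\dots,P_m$ is the statement that there is a constant $C$ with
\begin{equation}\label{eq:Lp}
\|Q(D)u\|_p\le C\sum_{j=1}^m\|P_j(D)u\|_p\qquad(u\in C_0^\infty(\mathbb R^n)),
\end{equation}
where $C_0^\infty$ is the space of smooth functions with compact support. Let $M$ be the space of complex measures on $\mathbb R^n$ of finite total mass $\|\mu\|_M$, and let $\hat M$ be the set of their Fourier transforms $\hat\mu(\xi)=\int e^{-i\langle x,\xi\rangle}\,d\mu(x)$. We use the same convention for functions, so that $\widehat{P(D)u}=P\hat u$.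

There is one evident source of such estimates. Suppose that
\begin{equation}\label{eq:rep}
Q(\xi)=\sum_{j=1}^m h_j(\xi)P_j(\xi)\qquad(\xi\in\mathbb R^n)\qquad\text{with } h_j=\hat\mu_j\in\hat M .
\end{equation}
Then $Q(D)u=\sum_j\mu_j*P_j(D)u$ for every $u$ in the Schwartz space $\mathcal S(\mathbb R^n)$, because the two sides have the same Fourier transform. Since $\|\mu*f\|_p\le\|\mu\|_M\|f\|_p$, the $L_p$ estimate follows for every $p\in[1,\infty]$. For instance, on the line $1/(\xi-i)$ is the transform of the measure $ie^{-x}\mathbf 1_{x>0}\,dx$, which has mass $1$, and $(D-i)u=-i(u+u')$; hence $\|u\|_p\le\|u+u'\|_p$.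

For $p=\infty$ there is no other source: by Lemma~1 of \cite{sup}, the $L_\infty$ estimate holds if and only if \eqref{eq:rep} has a solution. To see the mechanism, note that the $L_\infty$ estimate makes $(P_1(D)u,\dots,P_m(D)u)\mapsto Q(D)u(0)$ a bounded linear functional on a subspace of $C_0(\mathbb R^n)^m$, where $C_0$ denotes the continuous functions that tend to $0$ at infinity. The Hahn--Banach theorem extends it to the whole space, the Riesz representation theorem ($C_0^*=M$) turns the extension into $m$ measures, and the resulting identity is \eqref{eq:rep} on the Fourier side.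

The question posed in \cite{sup} concerns the other endpoint.

\medskip
\noindent\textbf{Question.} \emph{Does the $L_1$ estimate imply that \eqref{eq:rep} has a solution, for all $n\ge1$, all $m\ge1$ and all polynomials $Q,P_1,\dots,P_m$?}
\medskip

Equivalently: does the $L_1$ estimate imply the $L_\infty$ estimate? One would guess that it does. A Fourier multiplier operator that is bounded on all of $L_1$ is convolution with a measure: apply it to an approximate identity and take a weak-$*$ limit in $M$. But the operator $(P_1(D)u,\dots,P_m(D)u)\mapsto Q(D)u$ is defined only on a subspace of $L_1^m$, and \eqref{eq:rep} extends it to the whole space. Point evaluation is not available in $L_1$, so what has to be extended is an operator and not a functional, and the Hahn--Banach theorem does not apply. The guess is wrong.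

\begin{theorem}\label{thm:counter}
On $\mathbb R^2$, with dual variables $(\xi,\tau)$, let
\[
Q=\tau-\xi^2,\qquad P_1=1,\qquad P_2=(\xi+i)^3(\tau-\xi^2)^2 .
\]
\begin{enumerate}
\item[(a)] There is $C$ with $\|Q(D)u\|_1\le C\bigl(\|u\|_1+\|P_2(D)u\|_1\bigr)$ for all $u\in C_0^\infty(\mathbb R^2)$.
\item[(b)] There are no $h_1,h_2\in\hat M$ with $Q=h_1P_1+h_2P_2$.
\end{enumerate}
The same holds for the real polynomials $Q=(1+\xi^2)(\tau-\xi^2)$, $P_1=1$, $P_2=(1+\xi^2)^5(\tau-\xi^2)^2$.
\end{theorem}

Two variables and two operators are the least that a counterexample needs.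

\begin{theorem}\label{thm:class}
The implication ``$L_1$ estimate $\Rightarrow$ \eqref{eq:rep}'' holds for all polynomials $Q,P_1,\dots,P_m$ in $n$ variables if and only if $n=1$ or $m=1$. Moreover, if $m=1$ and the $L_1$ estimate holds with constant $C$, then $Q=\hat\mu P_1$ with $\|\mu\|_M\le C$. So for $m=1$ and $P_1\not\equiv0$ the best constant equals $\|\mu\|_M$.
\end{theorem}

Section~\ref{sec:line} treats the case $n=1$. Sections~\ref{sec:prop}--\ref{sec:gain} study the Schr\"odinger operator at bounded frequency, where the difference between $L_1$ and $L_\infty$ is already visible. Section~\ref{sec:all} transfers this difference to all frequencies and proves Theorem~\ref{thm:counter}. Section~\ref{sec:one} treats $m=1$ and completes the proof of Theorem~\ref{thm:class}. The letters $C$ and $c$ denote positive constants that may change from line to line; in Sections~\ref{sec:prop}--\ref{sec:all} they depend only on fixed cutoff functions.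

\section{Plane waves and the case $n=1$}\label{sec:line}

We begin with a test for membership in $\hat M$ on the line, which is used throughout.

\begin{lemma}\label{lem:mult}
Let $\phi\in C^1(\mathbb R)$ with $\phi,\phi'\in L_2$. Then $\phi=\hat f$ with $f\in L_1(\mathbb R)$ and $\|f\|_1\le\|\phi\|_2^{1/2}\|\phi'\|_2^{1/2}$.
\end{lemma}

\begin{proof}
Let $f\in L_2$ be the inverse transform of $\phi\not\equiv0$. By Plancherel's theorem $\|f\|_2=(2\pi)^{-1/2}\|\phi\|_2$ and $\|yf\|_2=(2\pi)^{-1/2}\|\phi'\|_2$. For $a>0$ the Cauchy--Schwarz inequality gives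
\[
\|f\|_1^2\le\int\frac{dy}{a^2+y^2}\int(a^2+y^2)|f|^2\,dy=\frac{\pi}{a}\bigl(a^2\|f\|_2^2+\|yf\|_2^2\bigr),
\]
and $a=\|yf\|_2/\|f\|_2$ makes the right side $2\pi\|f\|_2\|yf\|_2=\|\phi\|_2\|\phi'\|_2$. The functions $\hat f$ and $\phi$ are continuous and equal almost everywhere, hence equal.
\end{proof}

The bound does not change when $\phi(\xi)$ is replaced by $\phi(\Lambda\xi)$. It also bounds the norm of the operator $\phi(D)$, which is convolution with $f$, on every $L_p$.

Next we extract information from the $L_1$ estimate. Plane waves diagonalize all operators $P(D)$ but are not integrable; a slowly varying cutoff repairs this. For a continuous function $F$ with period $2\pi/\varepsilon$ in each variable, let $\operatorname{mean}(F)$ be its average over a period cube.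

\begin{lemma}\label{lem:waves}
Assume the $L_1$ estimate with constant $C$. Let $\varepsilon>0$, $\zeta\in\mathbb R^n$, and let $E(x)=\sum_k b_ke^{i\langle x,\varepsilon k+\zeta\rangle}$ be a finite sum over $k\in\mathbb Z^n$. Then
\[
\operatorname{mean}(|Q(D)E|)\le C\sum_{j=1}^m\operatorname{mean}(|P_j(D)E|).
\]
In particular,
\begin{equation}\label{eq:pointwise}
|Q(\xi)|\le C\sum_{j=1}^m|P_j(\xi)|\qquad(\xi\in\mathbb R^n).
\end{equation}
\end{lemma}

\begin{proof}
Fix $\rho\in C_0^\infty$ with $\rho\ge0$, $\int\rho=1$, and let $u_\eta(x)=\rho(\eta x)E(x)$ for $0<\eta\le1$. Let $P$ be any polynomial. By Leibniz' rule, $P(D)u_\eta-\rho(\eta x)P(D)E$ is a sum of terms in which at least one derivative falls on $\rho(\eta x)$. It is therefore $O(\eta)$ uniformly, and it vanishes off a set of measure $O(\eta^{-n})$. Hence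
\[
\eta^n\|P(D)u_\eta\|_1=\eta^n\int\rho(\eta x)F(x)\,dx+O(\eta),\qquad F=|P(D)E|.
\]
The factor $e^{i\langle x,\zeta\rangle}$ has modulus $1$, so $F$ is continuous and periodic. For every continuous periodic $F$ the integral $\eta^n\int\rho(\eta x)F(x)\,dx$ tends to $\operatorname{mean}(F)$ as $\eta\to0$. Indeed, for $F=e^{i\langle x,\varepsilon k\rangle}$ it equals $\hat\rho(-\varepsilon k/\eta)$, which is $1$ for $k=0$ and tends to $0$ for $k\ne0$; trigonometric polynomials are uniformly dense, and both sides are bounded by $\|F\|_\infty$. Now apply \eqref{eq:Lp} with $p=1$ to $u_\eta$, multiply by $\eta^n$ and let $\eta\to0$. The choice $E=e^{i\langle x,\xi\rangle}$ gives \eqref{eq:pointwise}.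
\end{proof}

By Plancherel's theorem, \eqref{eq:pointwise} suffices for the $L_2$ estimate. On the line it suffices for everything.

\begin{proposition}\label{prop:n1}
If $n=1$, then \eqref{eq:pointwise} implies \eqref{eq:rep}. Hence the $L_1$ estimate implies \eqref{eq:rep}.
\end{proposition}

\begin{proof}
If all $P_j$ vanish identically, then $Q=0$ and we take $h_j=0$. Otherwise $S=\sum_j|P_j|^2$ is a nonzero polynomial in the real variable $\xi$, and so is $\overline{P_j(\xi)}$ a polynomial in $\xi$. Put $h_j=Q\overline{P_j}/S$. Off the finite zero set of $S$ we have $\sum_jh_jP_j=Q$, and \eqref{eq:pointwise} gives $|h_j|\le C\sqrt m\,S^{1/2}|P_j|/S\le C\sqrt m$.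

So $h_j$ is a bounded rational function. Write $h_j=N/S_0$ in lowest terms. A real zero of $S_0$ would not be a zero of $N$ and would make $h_j$ unbounded; thus $h_j$ is smooth on $\mathbb R$, and $\sum_jh_jP_j=Q$ holds everywhere by continuity. Boundedness at infinity gives $\deg N\le\deg S_0$, so $h_j=\lambda+N_0/S_0$ with a constant $\lambda$ and $N_0=0$ or $\deg N_0<\deg S_0$. Then $h_j-\lambda=O(|\xi|^{-1})$ and $h_j'=O(|\xi|^{-2})$ at infinity. By Lemma~\ref{lem:mult}, $h_j-\lambda$ is the transform of an $L_1$ function, and $\lambda$ is the transform of $\lambda\delta_0$.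
\end{proof}

The hypothesis $n=1$ enters through the fact that a bounded rational function of one real variable is smooth and regular at infinity. In two variables $\xi_1\xi_2/(\xi_1^2+\xi_2^2)$ is bounded and has no limit at $0$, whereas elements of $\hat M$ are continuous.

For $Q=\xi$, $P_1=1$, $P_2=\xi^2$ the proof gives $h_1=\xi/(1+\xi^4)$, $h_2=\xi^3/(1+\xi^4)$, and hence $\|u'\|_p\le C(\|u\|_p+\|u''\|_p)$. The example of Theorem~\ref{thm:counter} is this inequality with the derivative replaced by a Schr\"odinger operator and with a weight attached to the last term.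

\section{The Schr\"odinger propagator at bounded frequency}\label{sec:prop}

From here to Section~\ref{sec:all}, points of $\mathbb R^2$ are $(x,t)$ and
\[
A=D_t-D_x^2
\]
is the operator with symbol $\tau-\xi^2$. For $r\in\mathbb R$ let $e^{irD^2}$ be the Fourier multiplier $e^{ir\xi^2}$ on the line. It preserves the $L_2$ norm, and $W(\cdot,t)=e^{itD^2}w$ solves $AW=0$. For $r\ne0$ it is convolution with $(4\pi|r|)^{-1/2}e^{i\pi\operatorname{sgn}(r)/4}e^{-iy^2/(4r)}$, which gives the \emph{dispersive bound}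
\begin{equation}\label{eq:disp}
\|e^{irD^2}f\|_\infty\le(4\pi|r|)^{-1/2}\|f\|_1 .
\end{equation}
This kernel has constant modulus and is not integrable. After a cutoff in frequency it becomes integrable. Fix an even $\omega\in C_0^\infty(\mathbb R)$ with $0\le\omega\le1$, $\omega=1$ on $[-2,2]$ and $\operatorname{supp}\omega\subset[-4,4]$, and put
\[
K_r(y)=\frac1{2\pi}\int e^{i(y\xi+r\xi^2)}\omega(\xi)\,d\xi,\qquad U(r)f=K_r*f .
\]
Write $\langle f,g\rangle=\int fg\,dy$, without conjugation. Since $K_r$ is even, Fubini's theorem gives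
\begin{equation}\label{eq:sym}
\langle U(r)f,g\rangle=\langle f,U(r)g\rangle\qquad(f\in L_1,\ g\in L_\infty).
\end{equation}
If $\hat f$ is supported in $[-2,2]$, then $U(r)f=e^{irD^2}f$.

A wave of frequency $\xi$ moves at speed $2|\xi|\le8$. One therefore expects $K_r$ to be spread over an interval of length about $|r|$, with height about $|r|^{-1/2}$ because its $L_2$ norm is constant. Properties (K1)--(K3) below say this.

\begin{lemma}\label{lem:K}
\begin{enumerate}
\item[(K1)] $|K_r(y)|\le C(1+|r|)^{-1/2}$.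
\item[(K2)] $\|K_r\|_1\le C(1+|r|)^{1/2}$.
\item[(K3)] If $R\ge1$ and $|r|\le R$, then $\int_{|y|\ge20R}|K_r(y)|\,dy\le CR^{-2}$.
\item[(K4)] $\int_{\mathbb R}\int_{\mathbb R}|U(r)f(y)|^6\,dy\,dr\le C\|f\|_2^6$ for $f\in L_2(\mathbb R)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(K1) We have $|K_r|\le\|\omega\|_1/2\pi$, and \eqref{eq:disp} applies to $K_r=e^{irD^2}K_0$ with $K_0\in L_1$.

(K2) Apply Lemma~\ref{lem:mult} to $\phi=e^{ir\xi^2}\omega$. Here $\|\phi\|_2\le C$, and $\phi'=(2ir\xi\omega+\omega')e^{ir\xi^2}$ has $\|\phi'\|_2\le C(1+|r|)$.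

(K3) Let $|y|\ge20R$ and $\Phi(\xi)=y\xi+r\xi^2$. On $\operatorname{supp}\omega$ we have $|\Phi'|=|y+2r\xi|\ge|y|-8R\ge|y|/2$, and $\Phi''=2r$ is a constant with $|2r|\le|y|/10$. Three integrations by parts give $2\pi K_r(y)=\int e^{i\Phi}L^3\omega\,d\xi$ with $Lf=-\partial_\xi\bigl(f/(i\Phi')\bigr)$. The operator $L$ sends $\omega^{(j)}(2r)^l(\Phi')^{-N}$ to a combination of $\omega^{(j+1)}(2r)^l(\Phi')^{-N-1}$ and $\omega^{(j)}(2r)^{l+1}(\Phi')^{-N-2}$, so $N-l$ grows by one at each step. Every term of $L^3\omega$ has $N-l=3$ and is at most $C|y|^{-3}$. Thus $|K_r(y)|\le C|y|^{-3}$, and we integrate over $|y|\ge20R$.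

(K4) Strichartz' inequality \cite{str} in space dimension one states that $\|e^{irD^2}f\|_{L_6(\mathbb R_r\times\mathbb R_y)}\le C\|f\|_2$. Apply it to $\omega(D)f$, whose $L_2$ norm is at most $\|f\|_2$.
\end{proof}

Lemma~\ref{lem:mult} also shows that $r\mapsto K_r$ is continuous in $L_1$. Hence $U(r)g(y)$ is continuous in $(r,y)$ for $g\in L_\infty$.

\section{A model inequality in $L_\infty$ and in $L_1$}\label{sec:model}

Let $\mathcal B$ be the set of $v\in\mathcal S(\mathbb R^2)$ with $\hat v(\xi,\tau)=0$ for $|\xi|>2$. It is invariant under $A$. For $v\in\mathcal B$ each slice $v_t=v(\cdot,t)$ has its Fourier transform supported in $[-2,2]$. We ask how well $\|Av\|_p$ is controlled by $\|v\|_p$ and $\|A^2v\|_p$.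

\subsection*{What convolution with measures gives}
Conjugation by the flow turns $A$ into a time derivative. Fix $v\in\mathcal B$ and $t\in\mathbb R$, and put
\[
a(s)=U(-s)v_{t+s},\qquad\text{so that}\qquad\widehat{a(s)}(\xi)=e^{-is\xi^2}\widehat{v_{t+s}}(\xi).
\]
The last function is smooth in $(s,\xi)$ and vanishes for $|\xi|>2$, so $s\mapsto a(s)$ is smooth with values in $L_1(\mathbb R)$ by Lemma~\ref{lem:mult}. Since $\partial_s\bigl(e^{-is\xi^2}\widehat{v_{t+s}}\bigr)=ie^{-is\xi^2}(D_t-\xi^2)\widehat{v_{t+s}}$,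
\begin{equation}\label{eq:a}
a'(s)=iU(-s)(Av)_{t+s},\qquad a''(s)=-U(-s)(A^2v)_{t+s},\qquad v_{t+s}=U(s)a(s),
\end{equation}
and in particular $a(0)=v_t$, $a'(0)=i(Av)_t$.

We recover $a'(0)$ from $a$ and $a''$ on a time interval of length $R\ge1$. Fix $\chi\in C^\infty(\mathbb R)$ with $\chi=1$ on $(-\infty,\frac13]$ and $\chi=0$ on $[\frac23,\infty)$, and let $\theta(s)=R^{-2}\chi''(s/R)$. Then
\[
|\theta|\le CR^{-2},\qquad\operatorname{supp}\theta\subset[R/3,2R/3].
\]
Integrate $\int_0^R\chi(s/R)a''(s)\,ds$ by parts twice. The only boundary term is $-a'(0)$, because $\chi(0)=1$ and $\chi(1)=\chi'(0)=\chi'(1)=0$. So $a'(0)=\int_0^R\theta a\,ds-\int_0^R\chi(s/R)a''\,ds$, that is,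
\begin{equation}\label{eq:id}
i(Av)_t=\int_0^R\theta(s)U(-s)v_{t+s}\,ds+\int_0^R\chi(s/R)U(-s)(A^2v)_{t+s}\,ds .
\end{equation}
In $L_2(\mathbb R^2)$ the operators $U(-s)$ have norm at most $1$, and \eqref{eq:id} gives $\|Av\|_2\le C(R^{-1}\|v\|_2+R\|A^2v\|_2)$. In general, the map $v\mapsto U(-s)v_{t+s}$ is convolution on $\mathbb R^2$ with the measure $K_{-s}(x)\,dx\otimes\delta_{-s}(t)$, whose mass is at most $CR^{1/2}$ by (K2). Each term loses a factor $R^{1/2}$:
\begin{equation}\label{eq:trivial}
\|Av\|_p\le C\bigl(R^{-1/2}\|v\|_p+R^{3/2}\|A^2v\|_p\bigr)\qquad(v\in\mathcal B,\ R\ge1,\ 1\le p\le\infty).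
\end{equation}

\subsection*{A focusing wave}
The following example shows that the loss is real in $L_\infty$. Fix $w\in\mathcal S(\mathbb R)$ with $\hat w\in C_0^\infty((1,2))$, $\hat w\ge0$, $\hat w\not\equiv0$, and fix $\kappa\in C_0^\infty(\mathbb R)$ with $0\le\kappa\le1$, $\kappa=1$ on $[-1,1]$, $\operatorname{supp}\kappa\subset[-2,2]$. For $T\ge1$ put
\begin{equation}\label{eq:focus}
W_t=e^{itD^2}w,\qquad\gamma(t)=t\kappa(t/T),\qquad v(x,t)=\gamma(t)W_t(x).
\end{equation}
The partial transform $\gamma(t)e^{it\xi^2}\hat w(\xi)$ is in $C_0^\infty(\mathbb R^2)$, so $v\in\mathcal B$. Since $AW=0$,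
\[
Av=(D_t\gamma)W=-i\gamma'W,\qquad A^2v=-\gamma''W .
\]
The wave $W$ has height about $1$ at $t=0$ and height at most $C|t|^{-1/2}$ at other times. The factor $\gamma$ vanishes at the focus and has derivative $1$ there, and $\gamma''(t)=T^{-1}(s\kappa(s))''|_{s=t/T}$ is $O(1/T)$ and supported in $T\le|t|\le2T$, far from the focus. So $Av$ sees the focus, while $v$ and $A^2v$ do not. By \eqref{eq:disp},
\begin{equation}\label{eq:focusinf}
|Av(0,0)|=w(0)=\frac1{2\pi}\int\hat w>0,\qquad\|v\|_\infty\le CT^{1/2},\qquad\|A^2v\|_\infty\le CT^{-3/2}.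
\end{equation}
Consequently, for no $\delta>\frac12$ and $C_0$ does $\|Av\|_\infty\le C_0(R^{-\delta}\|v\|_\infty+R^{3/2}\|A^2v\|_\infty)$ hold for all $v\in\mathcal B$ and $R\ge1$: with $T=NR$ it would give $w(0)\le CC_0(N^{1/2}R^{1/2-\delta}+N^{-3/2})$, which is false for $N$ large and then $R$ large.

Now measure the same function in $L_1$. We have $\|W_t\|_1\le C(1+|t|)^{1/2}$ by (K2), and $\|W_t\|_1\ge\|W_t\|_2^2/\|W_t\|_\infty\ge c(1+|t|)^{1/2}$ by (K1). Therefore
\[
\|Av\|_1\le CT^{3/2},\qquad\|v\|_1\ge c\int_0^Tt^{3/2}\,dt\ge cT^{5/2},\qquad\|A^2v\|_1\ge cT^{1/2}\int|\gamma''|\,dt\ge cT^{1/2}.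
\]
Thus $\|Av\|_1\le CT^{-1}\|v\|_1$ and $\|Av\|_1\le CT\|A^2v\|_1$. Using the first bound when $T\ge R$ and the second when $T\le R$, we see that this $v$ satisfies $\|Av\|_1\le C(R^{-1}\|v\|_1+R\|A^2v\|_1)$, with no loss at all. The focus occupies a region of bounded area, and the $L_1$ norm does not notice it. This suggests that \eqref{eq:trivial} can be improved for $p=1$, and it can.

\begin{proposition}\label{prop:gain}
There is $C$ such that for all $R\ge1$ and all $v\in\mathcal B$,
\[
\|Av\|_1\le C\bigl(R^{-7/10}\|v\|_1+R^{3/2}\|A^2v\|_1\bigr).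
\]
\end{proposition}

Since $\frac7{10}>\frac12$, this inequality is false in $L_\infty$.

\section{Proof of the gain in $L_1$}\label{sec:gain}

Fix $v\in\mathcal B$, $R\ge1$ and $t\in\mathbb R$, and keep the notation of Section~\ref{sec:model}. We estimate $\|(Av)_t\|_1$ by duality. Let $g$ be measurable with $|g|\le1$, and let $G_s=U(-s)g$. By (K2),
\begin{equation}\label{eq:Gsup}
|G_s|\le CR^{1/2}\qquad(0\le s\le R).
\end{equation}
Pair \eqref{eq:id} with $g$ and use \eqref{eq:sym} and \eqref{eq:Gsup}:
\begin{equation}\label{eq:pair}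
|\langle(Av)_t,g\rangle|\le|I|+CR^{1/2}\int_0^R\|(A^2v)_{t+s}\|_1\,ds,\qquad I=\int_0^R\theta(s)\langle v_{t+s},G_s\rangle\,ds .
\end{equation}
The last term of the inequality is acceptable. To insert \eqref{eq:Gsup} into $I$ would reproduce \eqref{eq:trivial}, and \eqref{eq:Gsup} cannot be improved pointwise: for one time $s_0$, choose $g$ with $K_{-s_0}g=|K_{-s_0}|$; then $G_{s_0}(0)=\|K_{-s_0}\|_1\ge\|K_{-s_0}\|_2^2/\|K_{-s_0}\|_\infty\ge cs_0^{1/2}$. What helps is that $I$ integrates a \emph{single} wave $G$ over space and time, and a single wave is rarely that large.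

\subsection*{Step 1: $G$ is rarely large}
Strichartz' inequality needs data in $L_2$, and $g$ is only bounded. By (K3) the propagator is local at scale $R$, so we may cut $g$ off. We claim that for every $x\in\mathbb R$
\begin{equation}\label{eq:L6}
\int_0^R\int_{|y-x|\le20R}|G_s(y)|^6\,dy\,ds\le CR^3 .
\end{equation}
Write $g=g'+g''$ with $g'=g\mathbf 1_{|z-x|\le40R}$. Then $\|g'\|_2^2\le80R$, and (K4) bounds the integral of $|U(-s)g'|^6$ by $CR^3$. If $|y-x|\le20R$ and $g''(z)\ne0$, then $|y-z|\ge20R$, so $|U(-s)g''(y)|\le CR^{-2}\le C$ by (K3); the region of integration has area $40R^2$, and the integral of $|U(-s)g''|^6$ is at most $CR^2$. This proves \eqref{eq:L6}. For comparison, \eqref{eq:Gsup} alone gives only $CR^5$.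

\subsection*{Step 2: splitting by height}
Let $H>0$ be a height, to be chosen, and write
\[
G_s=G_s^\flat+G_s^\sharp,\qquad G_s^\flat=G_s\mathbf 1_{|G_s|\le H},\qquad I=I^\flat+I^\sharp
\]
accordingly. These are bounded Borel functions of $(s,y)$, which justifies the uses of Fubini's theorem below. The low part is estimated directly:
\begin{equation}\label{eq:flat}
|I^\flat|\le CHR^{-2}\int_0^R\|v_{t+s}\|_1\,ds .
\end{equation}
For the high part, $|G_s^\sharp|\le H^{-5}|G_s|^6$ and \eqref{eq:L6} give, for every $x$,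
\begin{equation}\label{eq:sharpmass}
\int_0^R\int_{|y-x|\le20R}|G_s^\sharp(y)|\,dy\,ds\le CH^{-5}R^3 .
\end{equation}

\subsection*{Step 3: the peaks}
The difficulty is that $v$ is measured in $L_1$, and an $L_1$ function can sit exactly on the peaks of $G$; the smallness of the set where $G^\sharp\ne0$ is then of no use. But $v$ is not arbitrary. By \eqref{eq:a}, $v_{t+s}=U(s)a(s)$, and $a$ is linear in $s$ up to an error controlled by $A^2v$. So $v$ disperses, and we use this by moving $U(s)$ onto $G^\sharp_s$: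
\[
I^\sharp=\int_0^R\theta(s)\langle a(s),U(s)G_s^\sharp\rangle\,ds .
\]
Taylor's formula $a(s)=a(0)+sa'(0)+\int_0^s(s-\sigma)a''(\sigma)\,d\sigma$ gives a majorant that does not depend on $s$: for $0\le s\le R$,
\[
|a(s)(x)|\le\Psi(x):=|a(0)(x)|+R|a'(0)(x)|+R\int_0^R|a''(\sigma)(x)|\,d\sigma .
\]
By \eqref{eq:a} and (K2),
\[
\|\Psi\|_1\le\|v_t\|_1+R\|(Av)_t\|_1+CR^{3/2}\int_0^R\|(A^2v)_{t+\sigma}\|_1\,d\sigma .
\]
Because $\Psi$ is independent of $s$, we may integrate in $s$ before taking the supremum in $x$: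
\begin{equation}\label{eq:E}
|I^\sharp|\le E\,\|\Psi\|_1,\qquad E=\sup_x\int_0^R|\theta(s)|\,|U(s)G_s^\sharp(x)|\,ds .
\end{equation}
This order is what \eqref{eq:sharpmass} requires. To bound $E$, split $U(s)G_s^\sharp(x)=\int K_s(x-y)G_s^\sharp(y)\,dy$ at $|y-x|=20R$. On the near part use (K1); since $s\ge R/3$ on $\operatorname{supp}\theta$, it gives $|K_s|\le CR^{-1/2}$. (This is why $\theta$ was chosen to vanish near $s=0$.) On the far part use (K3) and \eqref{eq:Gsup}. For $s\in\operatorname{supp}\theta$,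
\[
|U(s)G_s^\sharp(x)|\le CR^{-1/2}\int_{|y-x|\le20R}|G_s^\sharp(y)|\,dy+CR^{-3/2}.
\]
With $|\theta|\le CR^{-2}$ and \eqref{eq:sharpmass},
\[
E\le CR^{-2}\bigl(R^{-1/2}H^{-5}R^3+R\cdot R^{-3/2}\bigr),\qquad\text{so}\qquad RE\le C_1\bigl(H^{-5}R^{3/2}+R^{-3/2}\bigr),
\]
where $C_1$ is independent of $R$, $H$, $g$, $t$ and $v$.

\subsection*{Step 4: choice of $H$ and conclusion}
The bound for $\|\Psi\|_1$ contains $R\|(Av)_t\|_1$, the quantity to be estimated. It can be absorbed if $RE\le\frac12$, and this forces $H^5$ to be a large multiple of $R^{3/2}$. A larger $H$ would only worsen \eqref{eq:flat}. So let $H=BR^{3/10}$ with a constant $B\ge1$ such that $C_1B^{-5}\le\frac14$, and fix $R_0\ge1$ with $C_1R_0^{-3/2}\le\frac14$. For $R\ge R_0$ we have $RE\le\frac12$, and \eqref{eq:pair}, \eqref{eq:flat} and \eqref{eq:E} give, after taking the supremum over $g$,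
\[
\|(Av)_t\|_1\le CR^{3/10-2}\int_0^R\|v_{t+s}\|_1\,ds+\frac{\|v_t\|_1}{2R}+\frac12\|(Av)_t\|_1+CR^{1/2}\int_0^R\|(A^2v)_{t+s}\|_1\,ds .
\]
The norm $\|(Av)_t\|_1$ is finite, so the third term can be moved to the left. Integrate over $t\in\mathbb R$, using $\int_{\mathbb R}\int_0^R\|f_{t+s}\|_1\,ds\,dt=R\|f\|_1$. The result is
\[
\|Av\|_1\le C\bigl((R^{-7/10}+R^{-1})\|v\|_1+R^{3/2}\|A^2v\|_1\bigr),
\]
which is the claim for $R\ge R_0$. For $1\le R\le R_0$ the claim follows from \eqref{eq:trivial} with $p=1$, because $R^{-1/2}\le R_0^{1/5}R^{-7/10}$. This proves Proposition~\ref{prop:gain}. \qed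

\section{All frequencies: proof of Theorem~\ref{thm:counter}}\label{sec:all}

Write both examples as $Q=q(\xi)(\tau-\xi^2)$, $P_1=1$, $P_2=p(\xi)(\tau-\xi^2)^2$, with $\alpha=\deg q$ and $\beta=\deg p$:
\[
q=1,\ p=(\xi+i)^3,\ (\alpha,\beta)=(0,3);\qquad q=1+\xi^2,\ p=(1+\xi^2)^5,\ (\alpha,\beta)=(2,10).
\]
A polynomial estimate has no free parameter $R$; the frequency supplies it. The operator $A$ is homogeneous under the parabolic dilation: if $u(x,t)=v(\Lambda x,\Lambda^2t)$, then $Au=\Lambda^2(Av)(\Lambda x,\Lambda^2t)$ and $q(D_x)u=(q(\Lambda D_x)v)(\Lambda x,\Lambda^2t)$. On frequencies $|\xi|\approx\Lambda$ the weights $q$ and $p$ act like $\Lambda^\alpha$ and $\Lambda^\beta$, so after dilation the $L_p$ estimate should read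
\[
\|Av\|\le C\bigl(\Lambda^{-(\alpha+2)}\|v\|+\Lambda^{\beta+2-\alpha}\|A^2v\|\bigr)
\]
at unit frequency. Set $R^{3/2}=\Lambda^{\beta+2-\alpha}$. By Section~\ref{sec:model} this should fail in $L_\infty$ when $\Lambda^{-(\alpha+2)}$ is much smaller than $R^{-1/2}$, and hold in $L_1$ when $\Lambda^{-(\alpha+2)}$ is much larger than $R^{-7/10}$. Both happen when
\[
\tfrac13(\beta+2-\alpha)<\alpha+2<\tfrac7{15}(\beta+2-\alpha).
\]
The pairs $(0,3)$ and $(2,10)$ satisfy this: $\frac53<2<\frac73$ and $\frac{10}3<4<\frac{14}3$. For $\alpha=0$ the only integer solution is $\beta=3$; the proof below divides by $p$, and a real cubic has a real zero, which explains the complex weight $(\xi+i)^3$.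

\begin{proof}[Proof of Theorem~\ref{thm:counter}(b)]
Suppose $Q=\hat\mu_1+\hat\mu_2P_2$. As shown in Section~\ref{sec:intro}, $Q(D)u=\mu_1*u+\mu_2*P_2(D)u$ for $u\in\mathcal S(\mathbb R^2)$, so
\begin{equation}\label{eq:atzero}
|Q(D)u(0)|\le C_0\bigl(\|u\|_\infty+\|P_2(D)u\|_\infty\bigr),\qquad C_0=\max(\|\mu_1\|_M,\|\mu_2\|_M).
\end{equation}
Let $\Lambda,T\ge1$, let $v$ be the focusing wave \eqref{eq:focus}, and put $u(x,t)=v(\Lambda x,\Lambda^2t)$. The operators $q(\Lambda D_x)$ and $p(\Lambda D_x)$ commute with $e^{itD^2}$ and with multiplication by functions of $t$. Since $\gamma'(0)=1$, $\hat w\ge0$, and $q(\Lambda\xi)\ge\Lambda^\alpha$ for $\xi\ge1$,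
\[
|Q(D)u(0)|=\Lambda^2\,\frac1{2\pi}\int q(\Lambda\xi)\hat w(\xi)\,d\xi\ge c\Lambda^{\alpha+2}.
\]
By \eqref{eq:focusinf}, $\|u\|_\infty\le CT^{1/2}$. Expanding $p$ in powers gives $\|p(\Lambda D)w\|_1\le C\Lambda^\beta$, and then \eqref{eq:disp} and the properties of $\gamma''$ give
\[
\|P_2(D)u\|_\infty=\Lambda^4\sup_t|\gamma''(t)|\,\|e^{itD^2}p(\Lambda D)w\|_\infty\le C\Lambda^{\beta+4}T^{-3/2}.
\]
For $(\alpha,\beta)=(0,3)$ take $T=\Lambda^{7/2}$; then \eqref{eq:atzero} reads $c\Lambda^2\le CC_0\Lambda^{7/4}$. For $(\alpha,\beta)=(2,10)$ take $T=\Lambda^7$; then it reads $c\Lambda^4\le CC_0\Lambda^{7/2}$. Both are false for large $\Lambda$.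
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}(a)]
We cut $u$ into dyadic frequency blocks in $\xi$, apply Proposition~\ref{prop:gain} to each, and add the bounds by the triangle inequality. The strict inequality between the exponents makes the sum converge.

Fix $\psi_0\in C_0^\infty(\mathbb R)$ with $\psi_0=1$ on $[-1,1]$ and $\operatorname{supp}\psi_0\subset[-2,2]$. For $k\ge1$ let $\psi_k(\xi)=\psi_0(2^{-k}\xi)-\psi_0(2^{1-k}\xi)$, which is supported in $2^{k-1}\le|\xi|\le2^{k+1}$. For $u\in C_0^\infty(\mathbb R^2)$ put $u_k=\psi_k(D_x)u\in\mathcal S(\mathbb R^2)$. The sum telescopes: $\sum_{k\le N}Q(D)u_k=\psi_0(2^{-N}D_x)Q(D)u$. This tends to $Q(D)u$ in $L_1$, because $\psi_0(2^{-N}D_x)$ is convolution in $x$ with an approximate identity ($\psi_0(0)=1$). Hence $\|Q(D)u\|_1\le\sum_{k\ge0}\|Q(D)u_k\|_1$.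

Fix $k\ge0$ and $\Lambda=2^k$. The function $V(x,t)=u_k(x/\Lambda,t/\Lambda^2)$ lies in $\mathcal B$, and $A^jV=\Lambda^{-2j}(A^ju_k)(x/\Lambda,t/\Lambda^2)$. The dilation multiplies all $L_1$ norms by the same factor $\Lambda^3$. Proposition~\ref{prop:gain} gives, for every $R\ge1$,
\begin{equation}\label{eq:block}
\|Au_k\|_1\le C\bigl(\Lambda^2R^{-7/10}\|u_k\|_1+\Lambda^{-2}R^{3/2}\|A^2u_k\|_1\bigr).
\end{equation}
Three multiplier bounds, uniform in $k$, connect this with $Q$ and $P_2$. In each we use Lemma~\ref{lem:mult} and its invariance under dilation, so it is enough that the multiplier, evaluated at $\Lambda\xi$, is bounded in $C^1$ with support in $[-4,4]$.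
\begin{itemize}
\item $\|u_k\|_1\le C\|u\|_1$, since $\psi_k(\Lambda\xi)$ is $\psi_0(\xi)$ or $\psi_0(\xi)-\psi_0(2\xi)$.
\item $\|Q(D)u_k\|_1\le C\Lambda^\alpha\|Au_k\|_1$. Indeed $\omega(\xi/\Lambda)=1$ on $\operatorname{supp}\psi_k$, so $Q(D)u_k=q(D_x)\omega(D_x/\Lambda)Au_k$, and $\Lambda^{-\alpha}q(\Lambda\xi)\omega(\xi)$ equals $\omega(\xi)$ or $(\xi^2+\Lambda^{-2})\omega(\xi)$.
\item $\|A^2u_k\|_1\le C\Lambda^{-\beta}\|P_2(D)u\|_1$. Since $p$ has no real zero, $A^2u_k=(\psi_k/p)(D_x)P_2(D)u$. For $k=0$ the multiplier $\psi_0/p$ is a fixed function in $C_0^\infty$. For $k\ge1$,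
\[
\Lambda^\beta\frac{\psi_k(\Lambda\xi)}{p(\Lambda\xi)}=\frac{\psi_0(\xi)-\psi_0(2\xi)}{p_\Lambda(\xi)},\qquad p_\Lambda(\xi)=(\xi+i/\Lambda)^3\ \text{ or }\ (\xi^2+\Lambda^{-2})^5,
\]
and on the support $\frac12\le|\xi|\le2$ of the numerator $|p_\Lambda|\ge|\xi|^\beta\ge2^{-\beta}$ and $|p_\Lambda'|\le C$.
\end{itemize}
Together with \eqref{eq:block} these give
\[
\|Q(D)u_k\|_1\le C\bigl(\Lambda^{\alpha+2}R^{-7/10}\|u\|_1+\Lambda^{\alpha-2-\beta}R^{3/2}\|P_2(D)u\|_1\bigr).
\]
For $(\alpha,\beta)=(0,3)$ take $R=\Lambda^3$; the two coefficients are $\Lambda^{-1/10}$ and $\Lambda^{-1/2}$. For $(\alpha,\beta)=(2,10)$ take $R=\Lambda^6$; they are $\Lambda^{-1/5}$ and $\Lambda^{-1}$. With $\Lambda=2^k$ the sums over $k\ge0$ converge.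
\end{proof}

\section{One operator, and the proof of Theorem~\ref{thm:class}}\label{sec:one}

For $m=1$ the operator $P(D)u\mapsto Q(D)u$ is the multiplier $h=Q/P$, and one would like to apply it to an approximate identity. The range of $P(D)$ need not contain one: if $P(\xi_0)=0$, then $\widehat{P(D)u}(\xi_0)=0$ for every $u$, so the range is not dense in $L_1$. The remedy is to use only frequencies in a lattice that misses the zeros of $P$. On the corresponding torus every trigonometric polynomial lies in the range, the Fej\'er kernels included.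

\begin{proposition}\label{prop:m1}
Let $\|Q(D)u\|_1\le C\|P(D)u\|_1$ for all $u\in C_0^\infty(\mathbb R^n)$. Then $Q=\hat\mu P$ for some $\mu\in M$ with $\|\mu\|_M\le C$.
\end{proposition}

\begin{proof}
In this proof $C$ is the constant of the hypothesis. If $P\equiv0$, then $Q\equiv0$ by \eqref{eq:pointwise}, and $\mu=0$ will do. Otherwise $Z=\{\xi\in\mathbb R^n:P(\xi)=0\}$ has measure zero, as does the real zero set of every nonzero polynomial (induction on $n$ with Fubini's theorem). Put $h=Q/P$ off $Z$. By \eqref{eq:pointwise}, $|h|\le C$.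

\emph{An $L_1$ bound on the torus.} Fix $\varepsilon>0$. The set $\bigcup_{k\in\mathbb Z^n}(Z-\varepsilon k)$ has measure zero; fix $\zeta$ outside it, so that no point $\lambda_k=\varepsilon k+\zeta$ lies in $Z$. For a finite sum $f=\sum_kc_ke^{i\langle x,\varepsilon k\rangle}$ let $\mathcal Tf=\sum_kh(\lambda_k)c_ke^{i\langle x,\varepsilon k\rangle}$. The function $E=\sum_kc_kP(\lambda_k)^{-1}e^{i\langle x,\lambda_k\rangle}$ has $|P(D)E|=|f|$ and $|Q(D)E|=|\mathcal Tf|$, so Lemma~\ref{lem:waves} gives
\[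
\operatorname{mean}(|\mathcal Tf|)\le C\operatorname{mean}(|f|).
\]
Here $m=1$ is used: $f$ can be prescribed freely. For several operators the functions $P_j(D)E$ cannot be prescribed independently.

\emph{From $L_1$ to $L_\infty$ on the torus.} Let $F_N=\sum_kw_N(k)e^{i\langle x,\varepsilon k\rangle}$ with $w_N(k)=\prod_{j=1}^n\max(0,1-|k_j|/N)$ be the Fej\'er kernel. It is a finite sum, $F_N\ge0$, and $\operatorname{mean}(F_N)=1$; so $\operatorname{mean}(|\mathcal TF_N|)\le C$. By orthogonality of the exponentials,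
\[
\Bigl|\sum_kh(\lambda_k)w_N(k)c_k\Bigr|=\bigl|\operatorname{mean}_y\bigl(f(-y)\,\mathcal TF_N(y)\bigr)\bigr|\le C\|f\|_\infty .
\]
As $N\to\infty$, $w_N(k)\to1$ for each $k$, and therefore
\begin{equation}\label{eq:torus}
\Bigl|\sum_kh(\lambda_k)c_k\Bigr|\le C\sup_x\Bigl|\sum_kc_ke^{i\langle x,\varepsilon k\rangle}\Bigr| .
\end{equation}

\emph{Return to $\mathbb R^n$.} Let $g\in C_0^\infty(\mathbb R^n)$ and $G(x)=\int g(\xi)e^{i\langle x,\xi\rangle}\,d\xi\in\mathcal S$. We apply \eqref{eq:torus} with $c_k=\varepsilon^ng(\lambda_k)$, so that the two sides are Riemann sums for $\int hg$ and for $G$. For the right side we use Poisson's summation formula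
\[
\varepsilon^n\sum_kg(\varepsilon k+\zeta)e^{i\langle x,\varepsilon k+\zeta\rangle}=\sum_{l\in\mathbb Z^n}G(x-2\pi l/\varepsilon)\,e^{2\pi i\langle l,\zeta\rangle/\varepsilon}.
\]
(The left side is a smooth function of $\zeta$ with period $\varepsilon$ in each variable, and the right side is its Fourier series: the $l$-th coefficient unfolds to $\int g(\xi)e^{i\langle x-2\pi l/\varepsilon,\xi\rangle}\,d\xi$.) The modulus of the left side has period $2\pi/\varepsilon$ in each $x_j$, so we may take $|x|_\infty\le\pi/\varepsilon$, where $|x|_\infty=\max_j|x_j|$. For $l\ne0$ we then have $|x-2\pi l/\varepsilon|_\infty\ge(2|l|_\infty-1)\pi/\varepsilon\ge|l|_\infty\pi/\varepsilon$. Since $|G(y)|\le C_g|y|_\infty^{-n-1}$ and $\sum_{l\ne0}|l|_\infty^{-n-1}<\infty$, the terms with $l\ne0$ contribute at most $C_g'\varepsilon^{n+1}$. Hence, for almost every $\zeta$,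
\[
\Bigl|\varepsilon^n\sum_k(hg)(\varepsilon k+\zeta)\Bigr|\le C\bigl(\|G\|_\infty+C_g'\varepsilon^{n+1}\bigr).
\]
We do not yet know that $h$ is continuous across $Z$, so we avoid a convergence argument for the Riemann sums on the left and average them over the shift instead. The function $hg$ is integrable, and the average of the sum over $\zeta\in[0,\varepsilon)^n$ is exactly $\int hg\,d\xi$. Letting $\varepsilon\to0$, we obtain
\[
\Bigl|\int hg\,d\xi\Bigr|\le C\|G\|_\infty .
\]

\emph{The measure.} The map $g\mapsto G$ is injective, and its range is dense in $\mathcal S$ (the Fourier transform is a homeomorphism of $\mathcal S$, and $C_0^\infty$ is dense in $\mathcal S$), hence uniformly dense in $C_0(\mathbb R^n)$. So $G\mapsto\int hg\,d\xi$ extends to a functional of norm at most $C$ on $C_0(\mathbb R^n)$. By the Riesz representation theorem, followed by the reflection $x\mapsto-x$, there is $\mu\in M$ with $\|\mu\|_M\le C$ and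
\[
\int hg\,d\xi=\int G(-x)\,d\mu(x)=\int g\hat\mu\,d\xi\qquad(g\in C_0^\infty).
\]
Thus $h=\hat\mu$ almost everywhere. Then $Q=\hat\mu P$ almost everywhere, and everywhere by continuity.
\end{proof}

For example, $\|\partial_1\partial_2u\|_1\le C\|\Delta u\|_1$ fails on $\mathbb R^2$, because $\xi_1\xi_2/(\xi_1^2+\xi_2^2)$ has no continuous extension to $0$. And in the inequality $\|u\|_1\le\|u+u'\|_1$ of Section~\ref{sec:intro} the constant $1$ is the best one, by the last part of the proof below.

\begin{proof}[Proof of Theorem~\ref{thm:class}]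
For $n=1$ the implication is Proposition~\ref{prop:n1}; for $m=1$ it is Proposition~\ref{prop:m1}, which also gives $\|\mu\|_M\le C$.

Let $m=1$, $P_1\not\equiv0$, and let the $L_1$ estimate hold. The measure $\mu$ with $Q=\hat\mu P_1$ is unique: $\hat\mu=Q/P_1$ almost everywhere, $\hat\mu$ is continuous, and a finite measure is determined by its Fourier transform. The estimate holds with the constant $\|\mu\|_M$ because $Q(D)u=\mu*P_1(D)u$, and every admissible constant is at least $\|\mu\|_M$ by Proposition~\ref{prop:m1}.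

Let $n\ge2$ and $m\ge2$. Regard $Q,P_1,P_2$ of Theorem~\ref{thm:counter} as polynomials in $n$ variables that depend on the first two only, and put $P_j=1$ for $3\le j\le m$. For $u\in C_0^\infty(\mathbb R^n)$, apply Theorem~\ref{thm:counter}(a) to $u(\cdot,\cdot,x_3,\dots,x_n)\in C_0^\infty(\mathbb R^2)$ and integrate over $x_3,\dots,x_n$; this gives the $L_1$ estimate on $\mathbb R^n$. Suppose that \eqref{eq:rep} holds with $h_j=\hat\mu_j$. Let $\nu_j$ be the image of $\mu_j$ under the projection $x\mapsto(x_1,x_2)$. It is a finite measure on $\mathbb R^2$, and $\hat\nu_j(\xi_1,\xi_2)=\int e^{-i(x_1\xi_1+x_2\xi_2)}\,d\mu_j(x)=h_j(\xi_1,\xi_2,0,\dots,0)$. Setting $\xi_3=\dots=\xi_n=0$ in \eqref{eq:rep} gives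
\[
Q=\Bigl(\hat\nu_1+\sum_{j\ge3}\hat\nu_j\Bigr)P_1+\hat\nu_2P_2\qquad\text{on }\mathbb R^2,
\]
which contradicts Theorem~\ref{thm:counter}(b). So the implication fails for these $n$ and $m$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{sup}
\emph{Supremum norm estimates for partial derivatives of functions of several real variables},
\texttt{https://www.projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=\allowbreak journal\%20article\allowbreak\&urlId=\allowbreak 10.1215\%2Fijm\%2F1256052277\allowbreak\&isResultClick=True},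
doi:10.1215/ijm/1256052277.

\bibitem{str}
Strichartz, Duke Math. J. \textbf{44} (1977), 705--714.

\end{thebibliography}
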